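
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Analytic generators with non-empty resolvent set\\ need not be sectorial}


\begin{abstract}
Let $C$ be the analytic generator of a $C_0$-group of group type less than $\pi$ on a Banach space. We show that $C$ may have non-empty resolvent set without being sectorial: for the translation group on the Hardy space $H^1(\mathbb R)$ one has $0\in\rho(C)$, but $\|t(t+C)^{-1}\|$ grows at least like $\log\log t$ as $t\to\infty$. In general, non-emptiness of $\rho(C)$ forces the spectrum into the expected sector and, outside every larger sector, forces the resolvent to satisfy an upper bound of exactly this order. We characterize sectoriality of $C$ by a uniform bound on truncated Hilbert transforms of the group. For translations on $L^p$-spaces of $Y$-valued functions with positive frequencies, $1<p<\infty$,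 $C$ is sectorial if and only if $Y$ is a UMD space. In particular there are isometric counterexamples on uniformly convex spaces.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a Banach space and $U=(U(s))_{s\in\mathbb R}$ a $C_0$-group on $X$. Its \emph{group type} is the infimum of all $\omega\ge0$ for which there is $M\ge1$ with $\|U(s)\|\le Me^{\omega|s|}$ for all $s\in\mathbb R$. One would like to view $U(s)$ as the imaginary power $C^{is}$ of an operator $C$, and to recover $C$ by continuing $s\mapsto U(s)$ analytically from the imaginary axis to the point $1$. This is the \emph{analytic generator} in the sense of Cior\u{a}nescu and Zsid\'o. Let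
\[
\Omega=\{z\in\mathbb C:0<\operatorname{Re}z<1\}.
\]
A vector $x$ belongs to $D(C)$ if there is a function $f_x:\overline\Omega\to X$, continuous on $\overline\Omega$ and holomorphic on $\Omega$, with $f_x(is)=U(s)x$ for all $s\in\mathbb R$; then $Cx=f_x(1)$. That $C$ is well defined follows from a fact which we shall use repeatedly.

\begin{lemma}[Uniqueness]\label{lem:unique}
If $F:\overline\Omega\to X$ is continuous, holomorphic on $\Omega$, and $F=0$ on $i\mathbb R$, then $F=0$ on $\overline\Omega$.
\end{lemma}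

\begin{proof}
Extend $F$ by $0$ to $\{-1<\operatorname{Re}z\le 0\}$. The extension is continuous on $\{-1<\operatorname{Re}z<1\}$ and holomorphic off the line $i\mathbb R$, hence holomorphic by Morera's theorem. It vanishes for $\operatorname{Re}z<0$, so it vanishes on $\{-1<\operatorname{Re}z<1\}$. By continuity, $F=0$ also on the line $\operatorname{Re}z=1$.
\end{proof}

The scalar case shows what to expect. Let $X=\mathbb C$ and $U(s)=e^{is\zeta}$ with $\zeta\in\mathbb C$. Then $f_x(z)=e^{z\zeta}x$ and $C=e^{\zeta}$, while the group type is $|\operatorname{Im}\zeta|$. So if the group type $\omega$ is less than $\pi$, then $C$ lies in the sector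
\[
\overline{S_\omega}=\{z\in\mathbb C: z=0\ \text{or}\ |\arg z|\le\omega\},
\]
whereas $U(s)=e^{-\pi s}$ has group type $\pi$ and $C=-1$. This is why $\pi$ is the natural threshold.

Write $R(\lambda,A)=(\lambda-A)^{-1}$; the statement $\lambda\in\rho(A)$ means that $\lambda-A:D(A)\to X$ is bijective with bounded inverse, and then $A$ is automatically closed. A closed operator $A$ is \emph{sectorial of angle} $\omega\in[0,\pi)$ if $\sigma(A)\subseteq\overline{S_\omega}$ and
\[
\sup\{\|\lambda R(\lambda,A)\|:\lambda\notin\overline{S_{\omega'}}\}<\infty\qquad\text{for every }\omega'\in(\omega,\pi),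
\]
and \emph{sectorial} if it is sectorial of some angle $\omega<\pi$.

Let $U$ have group type less than $\pi$. By a theorem of Monniaux, if $X$ is a UMD space, then $C$ is sectorial (and has bounded imaginary powers). Without the UMD property it is known that, as soon as $\rho(C)$ is non-empty, $\sigma(C)$ is contained in some sector. The question, posed in \cite{OLE}, is whether non-emptiness of $\rho(C)$ already implies that $C$ is sectorial. We show that it does not.

\subsection{The idea and the results}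

If $U(s)$ acts as multiplication by $e^{is\xi}$, then $C$ is multiplication by $e^\xi$, and for $\lambda=-e^\tau$ the operator $\lambda R(\lambda,C)$ is multiplication by
\begin{equation}\label{eq:mtau}
m_\tau(\xi)=\frac{1}{1+e^{\xi-\tau}} .
\end{equation}
For real $\tau$ this is a smoothed step, falling from $1$ to $0$ near $\xi=\tau$ over an interval of length of order one. Sectoriality asks for bounds that are uniform in the \emph{location} $\tau$ of the step. Now the difference $m_\tau-m_\sigma$ of two steps is the Fourier transform of an integrable function, so one resolvent operator controls all others. This makes a positive answer plausible. However, the $L^1$-norm of the corresponding kernel grows like $\log|\tau-\sigma|$ as $|\tau-\sigma|\to\infty$. The answer is negative, because there are spaces on which this logarithm really occurs.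

\begin{theorem}\label{thm:A}
Let $X=H^1(\mathbb R)=\{f\in L^1(\mathbb R):\hat f=0\text{ on }(-\infty,0]\}$ with the $L^1$-norm, and let $U(s)f=f(\cdot+s)$. Then $U$ is an isometric $C_0$-group, so it has group type $0$, and $0\in\rho(C)$. There is a constant $c>0$ such that, if $t=e^\tau$ with $\tau\ge2$ and $-t\in\rho(C)$, then
\[
\|t(t+C)^{-1}\|\ge c\log(\tau/2).
\]
Hence $C$ is not sectorial.
\end{theorem}

The second theorem says that nothing worse can happen, and what exactly has to be checked for sectoriality.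

\begin{theorem}\label{thm:B}
Let $U$ be a $C_0$-group of group type $\omega<\pi$ on a Banach space $X$.
\begin{enumerate}
\item[(1)] If $\rho(C)\ne\emptyset$, then $\sigma(C)\subseteq\overline{S_\omega}$, and for each $\omega'\in(\omega,\pi)$ there is a constant $A$ with
\[
\|\lambda R(\lambda,C)\|\le A\bigl(1+\log(1+|\log|\lambda||)\bigr)\qquad(\lambda\ne0,\ |\arg\lambda|\ge\omega').
\]
This order of growth is optimal: on $H^1(\mathbb R)$, with $U$ and $c$ as in Theorem~\ref{thm:A}, all $-t$ with $t>0$ belong to $\rho(C)$ and $\|t(t+C)^{-1}\|\ge c\log(\frac12\log t)$ for $t\ge e^2$.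
\item[(2)] The following are equivalent (without any assumption on $\rho(C)$):
\begin{enumerate}
\item[(a)] $C$ is sectorial of angle $\omega$;
\item[(b)] $C$ is sectorial;
\item[(c)] $(-\infty,0)\subset\rho(C)$ and $\sup_{t>0}\|t(t+C)^{-1}\|<\infty$;
\item[(d)] $\displaystyle\sup_{\tau\in\mathbb R,\ 0<\varepsilon<1}\Bigl\|\int_{\varepsilon\le|s|\le1}e^{-is\tau}U(s)\,\frac{ds}{s}\Bigr\|<\infty.$
\end{enumerate}
\end{enumerate}
\end{theorem}

For a Banach space $Y\ne0$ and $1\le p<\infty$ let
\begin{equation}\label{eq:Xp}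
\mathcal D=\{f\in L^1\cap L^p(\mathbb R;Y):\hat f=0\text{ on }(-\infty,0]\},\qquad X_p(Y)=\overline{\mathcal D}^{\,L^p(\mathbb R;Y)} .
\end{equation}

\begin{theorem}\label{thm:C}
Let $Y\ne0$ be a Banach space and $1<p<\infty$. For the translation group $U(s)f=f(\cdot+s)$ on $X_p(Y)$ one always has $0\in\rho(C)$, and $C$ is sectorial if and only if $Y$ is a UMD space. Consequently the implication ``$\rho(C)\ne\emptyset\Rightarrow C$ sectorial'' fails even for isometric groups on uniformly convex spaces.
\end{theorem}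

Throughout, $\hat f(\xi)=\int f(x)e^{-i\xi x}\,dx$. Section~\ref{sec:blocks} exhibits the logarithm on finite-dimensional spaces; it serves as motivation only. Section~\ref{sec:hardy} proves Theorem~\ref{thm:A} and does not depend on Sections~\ref{sec:calc}--\ref{sec:crit}, which prove Theorem~\ref{thm:B}. Theorem~\ref{thm:C} is proved in Section~\ref{sec:umd}.

\section{The logarithm on finite-dimensional blocks}\label{sec:blocks}

Let $e_k(x)=e^{ikx}$, and let $E_N$ be the span of $e_0,\dots,e_{2N}$, with the norm of $L^1$ on the circle with normalized measure $dx/2\pi$. The rotations $U(s)f=f(\cdot+s)$ form an isometric group on $E_N$ with $U(s)e_k=e^{iks}e_k$. For $f=\sum c_ke_k$ the function $z\mapsto\sum c_ke^{kz}e_k$ is entire and equals $U(s)f$ at $z=is$, so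
\[
Ce_k=e^ke_k,\qquad t(t+C)^{-1}e_k=\frac{e_k}{1+e^{k-N}}\quad\text{for }t=e^N .
\]
The operator $C$ is diagonalizable with positive eigenvalues, hence sectorial of angle $0$. Also $\|C^{-1}\|\le1$, because $C^{-1}$ is convolution with the periodic Poisson kernel $\sum_k e^{-|k|}e_k$, which is positive with mean $1$. We claim that nevertheless $\|t(t+C)^{-1}\|\ge c'\log N$ for $t=e^N$, $N\ge 3$, with $c'>0$ independent of $N$.

The step sits at frequency $N$, with frequencies up to distance $N$ available on both sides. We use all of them. Let $F_N=\sum_{|k|<N}(1-\frac{|k|}N)e_k$ be the Fej\'er kernel, which is non-negative with mean $1$. Then $f_N=e_NF_N\in E_N$ has norm $1$. After multiplication by $e_{-N}$, which does not change norms, $t(t+C)^{-1}f_N$ becomes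
\[
h=\sum_{|k|<N}\Bigl(1-\frac{|k|}N\Bigr)\frac{e_k}{1+e^k}.
\]
The coefficients of $h$ are asymmetric: those at $-k$ and $k$ differ by $(1-\frac kN)\tanh\frac k2$, since $\frac1{1+e^{-k}}-\frac1{1+e^k}=\tanh\frac k2$. To detect this we pair $h$ with the odd function $q(x)=\sum_{k=1}^N\frac{\sin kx}k$:
\[
\frac1{2\pi}\int_{-\pi}^{\pi} h\,q\,dx=\frac1{2i}\sum_{k=1}^{N}\frac1k\Bigl(1-\frac kN\Bigr)\tanh\frac k2 ,
\]
whose modulus is at least $\frac12\tanh(\frac12)\bigl(\sum_{k=1}^N\frac1k-1\bigr)$. Finally $|q|\le1+\pi$. Indeed, let $0<x<\pi$ and $m=\lfloor1/x\rfloor$. The terms with $k\le m$ contribute at most $mx\le1$. The sums of consecutive values $\sin kx$ are at most $1/\sin(x/2)\le\pi/x$ in modulus, so by Abel summation the terms with $k>m$ contribute at most $\frac{\pi}{x(m+1)}\le\pi$. Hence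
\[
\|t(t+C)^{-1}\|\ge\|h\|_{1}\ge\frac{\tanh(1/2)}{2(1+\pi)}\Bigl(\sum_{k=1}^N\frac1k-1\Bigr).
\]
Since $\sum_{k=2}^N\frac1k\ge\log\frac{N+1}2\ge\frac12\log N$, the claim is proved.

Thus neither isometry of the group nor the bound $\|C^{-1}\|\le1$ controls the constants in the definition of sectoriality. To obtain a single counterexample we need one space in which such windows around frequency $\tau$ are available for every large $\tau$, while all frequencies are positive, so that $C^{-1}$ remains bounded. The Hardy space $H^1(\mathbb R)$ is such a space.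

\section{Translations and positive frequencies}\label{sec:hardy}

In this section $X=X_p(Y)$ as in \eqref{eq:Xp} with $1\le p<\infty$, and $U(s)f=f(\cdot+s)$. For Theorem~\ref{thm:A} take $p=1$ and $Y=\mathbb C$; then $X=\mathcal D=H^1(\mathbb R)$, since $\mathcal D$ is closed in $L^1(\mathbb R)$. Translation is isometric and strongly continuous on $L^p$ for $p<\infty$, and $\widehat{U(s)f}=e^{is\xi}\hat f$ for $f\in\mathcal D$. So $U$ maps $\mathcal D$, and hence $X$, into itself and is an isometric $C_0$-group on $X$.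

\subsection{The generator is the inverse of a bounded operator}

Formally $C$ is multiplication by $e^\xi$ on the Fourier side. As only positive frequencies occur, $e^{-w\xi}$ is bounded for $\operatorname{Re}w\ge0$. We realize these multipliers by the Poisson kernels
\[
P_a(x)=\frac a{\pi(x^2+a^2)}\quad(a>0),\qquad \|P_a\|_1=1,\qquad\widehat{P_a}(\xi)=e^{-a|\xi|}.
\]
For $w=a+ib$ with $a\ge0$ let $T(w)f=(P_a*f)(\cdot-b)$, where $P_0*f=f$.

\begin{lemma}\label{lem:semigroup}
The operators $T(w)$, $\operatorname{Re}w\ge0$, are contractions on $X$ with $T(w)T(w')=T(w+w')$ and $T(-is)=U(s)$. For each $f\in X$ the map $w\mapsto T(w)f$ is continuous on $\{\operatorname{Re}w\ge0\}$ and holomorphic on $\{\operatorname{Re}w>0\}$. The operator $T=T(1)$ is injective on $X$.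
\end{lemma}

\begin{proof}
On both $L^1(\mathbb R;Y)$ and $L^p(\mathbb R;Y)$, convolution with $P_a$ and translation are contractions that depend strongly continuously on $a\ge0$ and $b\in\mathbb R$: at $a=0$ because $(P_a)$ is an approximate identity, at $a>0$ because $a\mapsto P_a$ is continuous into $L^1$. So $T(w)$ is a contraction and $w\mapsto T(w)f$ is continuous in these norms. For $f\in\mathcal D$,
\[
\widehat{T(w)f}(\xi)=e^{-a|\xi|-ib\xi}\hat f(\xi)=
\begin{cases}e^{-w\xi}\hat f(\xi),&\xi\ge0,\\0,&\xi\le0.\end{cases}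
\]
Hence $T(w)\mathcal D\subseteq\mathcal D$ and, by density, $T(w)X\subseteq X$. The semigroup law holds on $\mathcal D$ because the Fourier transform is injective on $L^1(\mathbb R;Y)$, and then on $X$. The identity $T(-is)=U(s)$ is the definition.

Let $f\in\mathcal D$ and let $\Delta$ be a triangle in $\{\operatorname{Re}w>0\}$. The integral $\oint_{\partial\Delta}T(w)f\,dw$, taken in $L^1\cap L^p$, has Fourier transform $\oint_{\partial\Delta}e^{-w\xi}\,dw\,\hat f(\xi)=0$ for $\xi\ge0$, and $0$ for $\xi<0$. So it vanishes, and $T(\cdot)f$ is holomorphic by Morera's theorem. If $f_k\to f$ in $X$ with $f_k\in\mathcal D$, then $T(w)f_k\to T(w)f$ uniformly in $w$, which gives holomorphy for all $f\in X$.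

If $Ty=0$, then $T(w)y=T(w-1)Ty=0$ for $\operatorname{Re}w\ge1$. By holomorphy $T(w)y=0$ for $\operatorname{Re}w>0$, and $y=\lim_{w\to0}T(w)y=0$.
\end{proof}

\begin{proposition}\label{prop:inverse}
$C=T^{-1}$. In particular $0\in\rho(C)$.
\end{proposition}

\begin{proof}
Let $x=Ty$ with $y\in X$. The function $f_x(z)=T(1-z)y$ is continuous on $\overline\Omega$, holomorphic on $\Omega$, and $f_x(is)=T(-is)T(1)y=U(s)x$. So $x\in D(C)$ and $Cx=f_x(1)=y$.

Conversely, let $x\in D(C)$. The functions $Tf_x(z)$ and $T(1-z)x$ are continuous on $\overline\Omega$, holomorphic on $\Omega$, and agree on $i\mathbb R$, because $Tf_x(is)=TU(s)x=T(1-is)x$. By Lemma~\ref{lem:unique} they agree at $z=1$, that is, $TCx=x$. Hence $D(C)=\operatorname{ran}T$ and $C=T^{-1}$.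
\end{proof}

\begin{lemma}\label{lem:resmult}
Let $t=e^\tau$ with $\tau\in\mathbb R$ and let $f,g\in\mathcal D$ satisfy $\hat g=m_\tau\hat f$, with $m_\tau$ as in \eqref{eq:mtau}. Then $g\in D(C)$ and $(t+C)g=tf$. So if $-t\in\rho(C)$, then $t(t+C)^{-1}f=g$.
\end{lemma}

\begin{proof}
From $m_\tau(\xi)=\frac{t}{t+e^\xi}$ we get $m_\tau(\xi)(1+te^{-\xi})=te^{-\xi}$. Hence $g+tTg=tTf$, that is, $g=T(tf-tg)$. By Proposition~\ref{prop:inverse}, $g\in D(C)$ and $Cg=tf-tg$.
\end{proof}

\subsection{The lower bound}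

Here $Y=\mathbb C$ and $p=1$. For $\tau>0$ let $V_\tau$ and $h_\tau$ be the functions with
\[
\widehat{V_\tau}(\eta)=\Bigl(1-\frac{|\eta|}\tau\Bigr)_+,\qquad
\widehat{h_\tau}(\eta)=\frac{1}{1+e^{\eta}}\Bigl(1-\frac{|\eta|}\tau\Bigr)_+ .
\]
Thus $h_\tau$ is obtained from a window of half-width $\tau$ by applying the fixed smoothed step $m_0$. As in Section~\ref{sec:blocks}, the asymmetry of $\widehat{h_\tau}$ is detected by an odd bounded function.

\begin{proposition}\label{prop:lower}
The functions $V_\tau,h_\tau$ belong to $L^1(\mathbb R)$, $\|V_\tau\|_1=1$, and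
\[
\|h_\tau\|_1\ge c\log(\tau/2)\quad(\tau\ge2),\qquad c=\tfrac18\tanh\tfrac12 .
\]
\end{proposition}

\begin{proof}
The function $V_\tau(x)=\frac\tau{2\pi}\bigl(\frac{\sin(\tau x/2)}{\tau x/2}\bigr)^2$ is the Fej\'er kernel; it is non-negative with integral $\widehat{V_\tau}(0)=1$. The function $\widehat{h_\tau}$ is Lipschitz with compact support, so it and its derivative are in $L^2$. By Plancherel, $h_\tau(x)$ and $xh_\tau(x)$ are in $L^2$, and $h_\tau\in L^1$ by Cauchy--Schwarz with the weight $(1+x^2)^{-1}$.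

Let $\tau\ge2$ and
\[
q(x)=\int_1^{\tau/2}\frac{\sin\eta x}\eta\,d\eta=\operatorname{Si}(\tau x/2)-\operatorname{Si}(x),\qquad\operatorname{Si}(x)=\int_0^x\frac{\sin u}u\,du .
\]
The function $\operatorname{Si}$ is odd. On $[0,\infty)$ its increments over the intervals $[k\pi,(k+1)\pi]$ alternate in sign and decrease in modulus, so there $0\le\operatorname{Si}\le\operatorname{Si}(\pi)$. Moreover $\operatorname{Si}(\pi)\le\int_0^\pi\bigl(1-\frac{u^2}6+\frac{u^4}{120}\bigr)du=\pi-\frac{\pi^3}{18}+\frac{\pi^5}{600}<2$. Since $\tau x/2$ and $x$ have the same sign, $|q|\le2$.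

By Fubini,
\[
\int h_\tau q\,dx=\int_1^{\tau/2}\frac{\widehat{h_\tau}(-\eta)-\widehat{h_\tau}(\eta)}{2i\,\eta}\,d\eta
=\frac1{2i}\int_1^{\tau/2}\Bigl(1-\frac\eta\tau\Bigr)\tanh\frac\eta2\,\frac{d\eta}\eta .
\]
On the range of integration $1-\frac\eta\tau\ge\frac12$ and $\tanh\frac\eta2\ge\tanh\frac12$. So $2\|h_\tau\|_1\ge|\int h_\tau q|\ge\frac14\tanh(\frac12)\log(\tau/2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:inverse}, $0\in\rho(C)$. Let $\tau\ge2$, $t=e^\tau$, $f(x)=e^{i\tau x}V_\tau(x)$ and $g(x)=e^{i\tau x}h_\tau(x)$. Then $\hat f(\xi)=\widehat{V_\tau}(\xi-\tau)$ and $\hat g(\xi)=\widehat{h_\tau}(\xi-\tau)=m_\tau(\xi)\hat f(\xi)$ vanish outside $(0,2\tau)$. So $f,g\in H^1(\mathbb R)$. If $-t\in\rho(C)$, Lemma~\ref{lem:resmult} gives $t(t+C)^{-1}f=g$, and Proposition~\ref{prop:lower} yields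
\begin{equation}\label{eq:lower}
\|t(t+C)^{-1}\|\ge\frac{\|g\|_1}{\|f\|_1}=\|h_\tau\|_1\ge c\log(\tau/2).
\end{equation}

Suppose $C$ were sectorial of some angle $\omega<\pi$, and choose $\omega'\in(\omega,\pi)$. All $-t$ with $t>0$ lie outside $\overline{S_{\omega'}}$, so $(-\infty,0)\subset\rho(C)$ and $\sup_{t>0}\|t(t+C)^{-1}\|<\infty$. This contradicts \eqref{eq:lower} as $\tau\to\infty$.
\end{proof}

\section{A functional calculus for the group}\label{sec:calc}

From now on, through Section~\ref{sec:crit}, $U$ is a $C_0$-group of group type $\omega<\pi$ on a Banach space $X$. For a general group there is no Fourier transform on $X$. We replace ``multiplication by $f(\xi)$'' by integrals of $U$ against $\check f$, for functions $f$ holomorphic on a strip wide enough to absorb the growth of $U$. The resolvent functions $m_\tau$ and $e^z$ itself do not decay, so the work lies in relating them to this calculus.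

\subsection{The calculus}

Let $\mathrm{St}_\theta=\{z:|\operatorname{Im}z|<\theta\}$. Let $\mathcal E_\theta$ be the set of holomorphic $f$ on $\mathrm{St}_\theta$ such that for each $\theta'<\theta$ there are $c,\epsilon>0$ with $|f(z)|\le ce^{-\epsilon|\operatorname{Re}z|}$ on $\mathrm{St}_{\theta'}$, and let $\mathcal E=\bigcup_{\theta>\omega}\mathcal E_\theta$. For $f\in\mathcal E_\theta$ put $\check f(s)=\frac1{2\pi}\int_{\mathbb R}f(\xi)e^{-is\xi}d\xi$. Shifting the line of integration to $\operatorname{Im}z=-\theta'$ for $s\ge0$ and to $\operatorname{Im}z=\theta'$ for $s<0$, we obtain for $0<\theta'<\theta$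
\begin{equation}\label{eq:shift}
|\check f(s)|\le\frac{e^{-\theta'|s|}}{2\pi}\max_{\pm}\int_{\mathbb R}|f(\xi\pm i\theta')|\,d\xi .
\end{equation}
If $\theta>\omega$, we choose $\omega<\omega''<\theta'<\theta$. As $\|U(s)\|\le Me^{\omega''|s|}$ for some $M$,
\[
\Phi(f)x=\int_{\mathbb R}\check f(s)U(s)x\,ds
\]
defines a bounded operator which commutes with all $U(r)$. By Fourier inversion $f(\xi)=\int\check f(s)e^{is\xi}ds$, so $(fg)^\vee=\check f*\check g$, and clearly $(e^{irz}f)^\vee=\check f(\cdot-r)$. Hence, for $f,g\in\mathcal E$ and $r\in\mathbb R$,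
\[
\Phi(fg)=\Phi(f)\Phi(g),\qquad\Phi(e^{irz}f)=U(r)\Phi(f).
\]
Let $e_n(z)=e^{-z^2/n}$. Then $\check e_n(s)=\sqrt{n/4\pi}\,e^{-ns^2/4}$ is positive with integral $1$ and concentrates at $0$, with tails that absorb the exponential growth of $U$. So $\Phi(e_n)\to I$ strongly. These operators serve as regularizers: $e_n$ decays so fast that $m_\tau e_n$ and $e^zm_\tau e_n$ lie in $\mathcal E$.

\begin{lemma}\label{lem:Cphi}
Let $f,e^zf\in\mathcal E$ and $x\in X$. Then $F(w)=\Phi(e^{wz}f)x$ is continuous on $\overline\Omega$, holomorphic on $\Omega$, and $\|F(w)\|\le Ke^{\theta'|\operatorname{Im}w|}$ for suitable $K,\theta'$. Moreover $\Phi(f)x\in D(C)$ and $C\Phi(f)x=\Phi(e^zf)x$. If $x\in D(C)$, then also $\Phi(f)Cx=\Phi(e^zf)x$.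
\end{lemma}

\begin{proof}
Choose $\theta''>\theta'>\omega''>\omega$ such that $f$ and $e^zf$ decay exponentially on $\mathrm{St}_{\theta''}$ and $\|U(s)\|\le Me^{\omega''|s|}$. For $w\in\overline\Omega$ and $|\operatorname{Im}z|\le\theta'$,
\[
|e^{wz}f(z)|=e^{\operatorname{Re}w\operatorname{Re}z-\operatorname{Im}w\operatorname{Im}z}|f(z)|\le e^{\theta'|\operatorname{Im}w|}\max(1,e^{\operatorname{Re}z})|f(z)| .
\]
The same estimate with $\theta''$ in place of $\theta'$ shows $e^{wz}f\in\mathcal E_{\theta''}$, and \eqref{eq:shift} gives $|(e^{wz}f)^\vee(s)|\le K'e^{\theta'|\operatorname{Im}w|}e^{-\theta'|s|}$. For fixed $s$ this kernel is continuous in $w\in\overline\Omega$ by dominated convergence, and holomorphic in $w\in\Omega$ by Morera and Fubini. Dominated convergence and Morera, now in the integral over $s$, give the first claim.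

Since $F(is)=U(s)\Phi(f)x$, we have $\Phi(f)x\in D(C)$ and $C\Phi(f)x=F(1)=\Phi(e^zf)x$. If $x\in D(C)$, then $\Phi(f)f_x(is)=\Phi(f)U(s)x=F(is)$. So $\Phi(f)f_x$ and $F$ agree on $i\mathbb R$, hence at $1$ by Lemma~\ref{lem:unique}.
\end{proof}

\subsection{Recognizing the resolvent}

For $\tau\in\mathbb C$ with $|\operatorname{Im}\tau|<\pi-\omega$ (call such $\tau$ \emph{admissible}) let $\mu=-e^\tau$ and
\[
m_\tau(z)=\frac1{1+e^{z-\tau}}=\frac\mu{\mu-e^z}.
\]
The numbers $\mu$ so obtained are exactly the points of $\mathbb C\setminus\overline{S_\omega}$. The poles of $m_\tau$ are $\tau+i\pi(2k+1)$, $k\in\mathbb Z$. So $m_\tau$ is holomorphic on $\mathrm{St}_\theta$ with $\theta=\pi-|\operatorname{Im}\tau|>\omega$, and bounded on smaller strips. It satisfies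
\begin{equation}\label{eq:ident}
(\mu-e^z)m_\tau=\mu,\qquad e^zm_\tau=e^\tau(1-m_\tau).
\end{equation}

\begin{lemma}\label{lem:recog}
Let $\tau$ be admissible and $\mu=-e^\tau$. Then $\mu\in\rho(C)$ if and only if there is a bounded operator $R$ with $R\,\Phi(e_n)=\Phi(m_\tau e_n)$ for all $n$. In that case $R=\mu R(\mu,C)$.
\end{lemma}

\begin{proof}
If $\mu\in\rho(C)$, Lemma~\ref{lem:Cphi} gives $(\mu-C)\Phi(m_\tau e_n)=\Phi((\mu-e^z)m_\tau e_n)=\mu\Phi(e_n)$. So $R=\mu R(\mu,C)$ has the required property.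

Conversely, let $R$ be any bounded operator with this property. We show that $\mu^{-1}R$ is a left and a right inverse of $\mu-C$. For $x\in D(C)$, Lemma~\ref{lem:Cphi} gives
\[
R\,\Phi(e_n)(\mu-C)x=\Phi(m_\tau e_n)(\mu-C)x=\Phi((\mu-e^z)m_\tau e_n)x=\mu\Phi(e_n)x,
\]
and $n\to\infty$ yields $R(\mu-C)x=\mu x$.

Let $y\in X$. To see that $Ry\in D(C)$, we construct the analytic continuation of $U(s)Ry$ as a limit. Put $F_n(w)=\Phi(e^{wz}m_\tau e_n)y$. By \eqref{eq:ident},
\[
F_n(is)=U(s)R\,\Phi(e_n)y,\qquad F_n(1+is)=e^\tau U(s)(I-R)\Phi(e_n)y .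
\]
Consider $G(w)=e^{w^2}(F_n-F_k)(w)$. Since $|e^{w^2}|\le e^{1-(\operatorname{Im}w)^2}$ on $\overline\Omega$, Lemma~\ref{lem:Cphi} shows $G(w)\to0$ as $|\operatorname{Im}w|\to\infty$. The maximum principle bounds $\|G\|$ on $\overline\Omega$ by its boundary values, hence by
\[
\sup_{s}\bigl(e^{1-s^2}\|U(s)\|\bigr)\,\bigl(\|R\|+|e^\tau|(1+\|R\|)\bigr)\,\|\Phi(e_n)y-\Phi(e_k)y\| .
\]
So $(F_n)$ is uniformly Cauchy on compact subsets of $\overline\Omega$. Its limit $F$ is continuous on $\overline\Omega$ and holomorphic on $\Omega$, with $F(is)=U(s)Ry$ and $F(1)=e^\tau(I-R)y$. Thus $Ry\in D(C)$ and $CRy=-\mu(I-R)y$, that is, $(\mu-C)Ry=\mu y$. Hence $\mu\in\rho(C)$ and $R=\mu R(\mu,C)$.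
\end{proof}

\section{One resolvent controls all resolvents}\label{sec:one}

\subsection{The spectral inclusion}

\begin{proposition}\label{prop:spec}
If $\rho(C)\neq\emptyset$, then $\sigma(C)\subseteq\overline{S_\omega}$.
\end{proposition}

\begin{proof}
The set $\rho(C)$ is open, so it contains some $\lambda_0\ne0$. Write $\lambda_0=e^{z_0}$ with $\operatorname{Im}z_0\in(-\pi,\pi]$ and let $S=\lambda_0R(\lambda_0,C)$. The operator $S$ corresponds to the function $\lambda_0/(\lambda_0-e^z)$, which has the same limits as $m_\tau$ at $\pm\infty$. So we would like to obtain the resolvent at $\mu=-e^\tau$ by adding to $S$ the operator $\Phi(m_\tau-\lambda_0/(\lambda_0-e^z))$. The obstacle is that $\lambda_0$ may lie in $\overline{S_\omega}$, and then $\lambda_0/(\lambda_0-e^z)$ has a pole in every strip we can use. We therefore multiply it by a function that removes the pole and differs from $1$ by an element of $\mathcal E$.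

Fix an admissible $\tau$, let $\theta=\pi-|\operatorname{Im}\tau|\le\pi$, and set
\[
g(z)=1-e^{-(z-z_0)^2},\qquad f=m_\tau-\frac{\lambda_0g}{\lambda_0-e^z}.
\]
The zeros of $\lambda_0-e^z$ are $z_0+2\pi ik$, $k\in\mathbb Z$. They are simple, and only $z_0$ can lie in $\mathrm{St}_\theta\subseteq\mathrm{St}_\pi$. As $g(z_0)=0$, $f$ is holomorphic on $\mathrm{St}_\theta$. On smaller strips, both $m_\tau$ and $\lambda_0g/(\lambda_0-e^z)$ are $1+O(e^{-|\operatorname{Re}z|})$ as $\operatorname{Re}z\to-\infty$ and $O(e^{-\operatorname{Re}z})$ as $\operatorname{Re}z\to+\infty$. Hence $f\in\mathcal E$, and $1-g\in\mathcal E$. Let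
\[
R=\Phi(f)+S\bigl(I-\Phi(1-g)\bigr),\qquad\text{so}\qquad R\,\Phi(e_n)=\Phi(fe_n)+S\,\Phi(ge_n).
\]
The function $u_n=\lambda_0ge_n/(\lambda_0-e^z)$ satisfies $u_n,e^zu_n\in\mathcal E$. By Lemma~\ref{lem:Cphi}, $(\lambda_0-C)\Phi(u_n)=\lambda_0\Phi(ge_n)$, that is, $S\,\Phi(ge_n)=\Phi(u_n)$. Therefore $R\,\Phi(e_n)=\Phi(fe_n+u_n)=\Phi(m_\tau e_n)$, and Lemma~\ref{lem:recog} gives $-e^\tau\in\rho(C)$. The points $-e^\tau$ exhaust $\mathbb C\setminus\overline{S_\omega}$.
\end{proof}

\subsection{The difference formula}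

If $\rho(C)\ne\emptyset$, write $R_\tau=\mu R(\mu,C)$ with $\mu=-e^\tau$, for all admissible $\tau$. For $t>0$ we have $R_{\log t}=t(t+C)^{-1}$.

\begin{proposition}\label{prop:diff}
Let $|\operatorname{Im}\tau|,|\operatorname{Im}\sigma|<\pi$. Then
\begin{equation}\label{eq:kernel}
(m_\tau-m_\sigma)^\vee(s)=\frac{e^{-is\sigma}-e^{-is\tau}}{2i\sinh\pi s}\qquad(s\ne0).
\end{equation}
If $\rho(C)\ne\emptyset$ and $\tau,\sigma$ are admissible, then
\begin{equation}\label{eq:diff}
R_\tau-R_\sigma=\int_{\mathbb R}\frac{e^{-is\sigma}-e^{-is\tau}}{2i\sinh\pi s}\,U(s)\,ds .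
\end{equation}
\end{proposition}

Here and below, operator-valued integrals are understood strongly.

\begin{proof}
The function $h=m_\tau-m_\sigma$ is $2\pi i$-periodic and $O(e^{-|\operatorname{Re}z|})$ as $|\operatorname{Re}z|\to\infty$, uniformly for $0\le\operatorname{Im}z\le2\pi$. In this strip its only possible poles are $\tau+i\pi$ and $\sigma+i\pi$, both in the interior. Near $\tau+i\pi$ we have $1+e^{z-\tau}=1-e^{z-\tau-i\pi}\approx-(z-\tau-i\pi)$, so $m_\tau$ has residue $-1$ there. Integrating $h(z)e^{-isz}$ over $\mathbb R$ and back over $\mathbb R+2\pi i$ gives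
\[
(1-e^{2\pi s})\int_{\mathbb R}h(\xi)e^{-is\xi}\,d\xi=2\pi i\,e^{\pi s}\bigl(e^{-is\sigma}-e^{-is\tau}\bigr),
\]
and division by $2\pi(1-e^{2\pi s})=-4\pi e^{\pi s}\sinh\pi s$ yields \eqref{eq:kernel}.

If $\tau,\sigma$ are admissible, then $m_\tau-m_\sigma\in\mathcal E$. By Lemma~\ref{lem:recog}, $(R_\tau-R_\sigma)\Phi(e_n)=\Phi(m_\tau-m_\sigma)\Phi(e_n)$, and $n\to\infty$ gives $R_\tau-R_\sigma=\Phi(m_\tau-m_\sigma)$.
\end{proof}

The decay of $1/\sinh\pi s$ beats the combined growth of $U$ and of the numerator, because $|\operatorname{Im}\tau|,|\operatorname{Im}\sigma|<\pi-\omega$. Near $s=0$ the numerator cancels the pole, but for large $|\tau-\sigma|$ only when $|s|\lesssim1/|\tau-\sigma|$. The range $1/|\tau-\sigma|\lesssim|s|\lesssim1$ produces the logarithm.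

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
The inclusion is Proposition~\ref{prop:spec}. Let $\omega<\omega''<\omega'<\pi$ and $\|U(s)\|\le Me^{\omega''|s|}$. A number $\lambda\ne0$ with $|\arg\lambda|\ge\omega'$ can be written $\lambda=-e^\tau$ with $|\operatorname{Im}\tau|\le\pi-\omega'$, and then $|\tau|\le|\log|\lambda||+\pi$. Since $1-e^u=-u\int_0^1e^{ru}dr$, we have $|1-e^u|\le|u|e^{\max(0,\operatorname{Re}u)}$; trivially also $|1-e^u|\le2e^{\max(0,\operatorname{Re}u)}$. With $u=-is\tau$, so that $\operatorname{Re}u=s\operatorname{Im}\tau$, this gives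
\[
|1-e^{-is\tau}|\le\min(2,|s\tau|)\,e^{(\pi-\omega')|s|}.
\]
By \eqref{eq:diff} with $\sigma=0$,
\[
\|R_\tau-R_0\|\le\frac M2\int_{\mathbb R}\min(2,|s\tau|)\,\frac{e^{(\pi-\omega'+\omega'')|s|}}{\sinh\pi|s|}\,ds .
\]
As $\pi-\omega'+\omega''<\pi$, the part $|s|\ge1$ is bounded by a constant. On $|s|\le1$ we use $\sinh\pi|s|\ge\pi|s|$; this part is at most a constant times
\[
\int_0^1\min\Bigl(\frac2s,|\tau|\Bigr)ds\le2+2\log(1+|\tau|).
\]
As $1+|\tau|\le(1+\pi)(1+|\log|\lambda||)$ and $\|R_0\|$ is a constant, the estimate follows. By Proposition~\ref{prop:spec}, in the example of Theorem~\ref{thm:A} all $-t$ with $t>0$ belong to $\rho(C)$, so \eqref{eq:lower} holds for all $t=e^\tau\ge e^2$. This is the asserted optimality.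
\end{proof}

\begin{remark}\label{rem:L1}
It is the restriction to positive frequencies that makes $\rho(C)$ non-empty in Theorem~\ref{thm:A}. For the translation group on the full space $L^1(\mathbb R)$ one has $\rho(C)=\emptyset$. Indeed, $\Phi(f)$ acts there as multiplication of the Fourier transform by $f$. If $\rho(C)\ne\emptyset$, then $R_0$ exists by Proposition~\ref{prop:spec}, and letting $n\to\infty$ in $R_0\Phi(e_n)u=\Phi(m_0e_n)u$ we see that $\widehat{R_0u}=m_0\hat u$ for all $u\in L^1(\mathbb R)$. Then $R_0V_\tau=h_\tau$, and Proposition~\ref{prop:lower} gives $\|R_0\|\ge c\log(\tau/2)$ for all $\tau\ge2$, which is impossible.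
\end{remark}

\section{The criterion for sectoriality}\label{sec:crit}

In this section we prove Theorem~\ref{thm:B}(2). We fix $\omega''\in(\omega,\pi)$ and $M$ with $\|U(s)\|\le Me^{\omega''|s|}$, and write
\[
H_{\tau,\varepsilon}=\int_{\varepsilon\le|s|\le1}e^{-is\tau}U(s)\,\frac{ds}s ,\qquad b(s)=\frac1{\sinh\pi s}-\frac1{\pi s}.
\]
The function $b$ extends continuously to $s=0$, so it is bounded on $0<|s|\le1$. The idea is to average \eqref{eq:diff} over $\sigma$ in a range of length about $1/\varepsilon$ around $\tau$. This removes the term $e^{-is\sigma}$ except where $|s|\lesssim\varepsilon$. So the difference between $R_\tau$ and an average of the $R_\sigma$ is the divergent integral $\frac{i}{2}\int e^{-is\tau}U(s)\frac{ds}{\sinh\pi s}$, truncated near $|s|=\varepsilon$. Its singular part is $\frac i{2\pi}H_{\tau,\varepsilon}$. Hence bounds on the resolvents give bounds on $H_{\tau,\varepsilon}$. Conversely, such truncations can be used to construct the resolvents.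

\medskip\noindent\textbf{(a)$\Rightarrow$(b)$\Rightarrow$(c).} The first implication is trivial. If $C$ is sectorial of some angle less than $\omega'<\pi$, then all $-t$ with $t>0$ lie outside $\overline{S_{\omega'}}$, which gives (c).

\medskip\noindent\textbf{(c)$\Rightarrow$(a).} By Proposition~\ref{prop:spec}, $\sigma(C)\subseteq\overline{S_\omega}$. Let $\omega'\in(\omega,\pi)$. It is enough to treat $\lambda=-e^\tau$ with $|\operatorname{Im}\tau|\le\pi-\omega'$. Choose $\omega_1\in(\omega,\omega')$ and $M_1$ with $\|U(s)\|\le M_1e^{\omega_1|s|}$. By \eqref{eq:diff} with $\sigma=\operatorname{Re}\tau$,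
\[
\|R_\tau-R_{\operatorname{Re}\tau}\|\le\frac{M_1}2\int_{\mathbb R}\frac{|1-e^{s\operatorname{Im}\tau}|}{\sinh\pi|s|}\,e^{\omega_1|s|}ds\le\frac{M_1\pi}2\int_{\mathbb R}\frac{|s|\,e^{(\pi-\omega'+\omega_1)|s|}}{\sinh\pi|s|}\,ds<\infty,
\]
uniformly in $\tau$. So rotating $\lambda$ costs a bounded amount, in contrast to changing $|\lambda|$. Since $\sup_{r\in\mathbb R}\|R_r\|<\infty$ by (c), (a) follows.

\medskip\noindent\textbf{(c)$\Rightarrow$(d).} Let $K=\sup_{\tau\in\mathbb R}\|R_\tau\|$, and for $0<\varepsilon<1$ let $p_\varepsilon(\eta)=\frac{\varepsilon}{\sqrt{2\pi}}e^{-\varepsilon^2\eta^2/2}$. Then $\int p_\varepsilon=1$ and $\int e^{-is\eta}p_\varepsilon(\eta)\,d\eta=e^{-s^2/2\varepsilon^2}$. By \eqref{eq:diff} and $|e^{-is\sigma}-e^{-is\tau}|\le|s||\sigma-\tau|$, the map $\tau\mapsto R_\tau$ is Lipschitz on $\mathbb R$. For $\tau\in\mathbb R$ we integrate \eqref{eq:diff}, with $\sigma=\tau+\eta$, against $p_\varepsilon(\eta)\,d\eta$. Fubini's theorem applies because, as in the proof of Theorem~\ref{thm:B}(1),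
\[
\int_{\mathbb R}|1-e^{-is\eta}|\frac{e^{\omega''|s|}}{\sinh\pi|s|}ds\le A(1+\log(1+|\eta|)),
\]
which is integrable against $p_\varepsilon$. With $k_\varepsilon(s)=\frac{1-e^{-s^2/2\varepsilon^2}}{2\sinh\pi s}$ we obtain
\[
\Bigl\|\int_{\mathbb R}e^{-is\tau}k_\varepsilon(s)U(s)\,ds\Bigr\|=\Bigl\|R_\tau-\int_{\mathbb R}R_{\tau+\eta}\,p_\varepsilon(\eta)\,d\eta\Bigr\|\le2K .
\]
It remains to compare $k_\varepsilon$ with $l_\varepsilon(s)=\frac1{2\pi s}1_{\varepsilon\le|s|\le1}$. Using $\sinh\pi|s|\ge\pi|s|$, we have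
\[
|k_\varepsilon(s)-l_\varepsilon(s)|\le
\begin{cases}
\dfrac1{2\sinh\pi|s|},&|s|>1,\\[2mm]
\frac12|b(s)|+\dfrac{e^{-s^2/2\varepsilon^2}}{2\pi|s|},&\varepsilon\le|s|\le1,\\[2mm]
\dfrac{1-e^{-s^2/2\varepsilon^2}}{2\pi|s|},&0<|s|<\varepsilon .
\end{cases}
\]
The first bound is integrable against $e^{\omega''|s|}$, as $\omega''<\pi$. On $|s|\le1$ this weight is bounded, and by the substitution $s=\varepsilon u$
\[
\int_{|s|\ge\varepsilon}\frac{e^{-s^2/2\varepsilon^2}}{|s|}ds=\int_{|u|\ge1}\frac{e^{-u^2/2}}{|u|}du,\qquad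
\int_{|s|\le\varepsilon}\frac{1-e^{-s^2/2\varepsilon^2}}{|s|}ds=\int_{|u|\le1}\frac{1-e^{-u^2/2}}{|u|}du
\]
are finite and independent of $\varepsilon$. So $\int|k_\varepsilon-l_\varepsilon|\,\|U(s)\|\,ds$ is bounded uniformly in $\varepsilon$, and $\|\frac1{2\pi}H_{\tau,\varepsilon}\|$ is bounded uniformly in $\tau\in\mathbb R$ and $0<\varepsilon<1$.

\medskip\noindent\textbf{(d)$\Rightarrow$(c).} Now nothing is assumed about $\rho(C)$. We construct the resolvents from the truncations and identify them with Lemma~\ref{lem:recog}. First we need $m_\tau$ as a limit of truncated integrals. For $\tau\in\mathbb R$ and $|\operatorname{Im}z|<\pi$,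
\begin{equation}\label{eq:mint}
m_\tau(z)=\frac12-\int_0^\infty\frac{\sin s(z-\tau)}{\sinh\pi s}\,ds .
\end{equation}
For real $z$ this follows from Fourier inversion applied to \eqref{eq:kernel} at the point $z$ with $\sigma=z$, where $m_\sigma(z)=\frac12$. It gives $m_\tau(z)-\frac12=\int_{\mathbb R}\frac{1-e^{is(z-\tau)}}{2i\sinh\pi s}ds$, and since $\sinh$ is odd, only the sine part of $e^{is(z-\tau)}$ contributes. Because $|\sin u|\le|u|e^{|\operatorname{Im}u|}$, the integral in \eqref{eq:mint} converges locally uniformly for $|\operatorname{Im}z|<\pi$, so the identity extends by analytic continuation. For $0<\varepsilon<1$ let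
\[
m_{\tau,\varepsilon}(z)=\frac12-\int_\varepsilon^\infty\frac{\sin s(z-\tau)}{\sinh\pi s}\,ds,\qquad
R_{\tau,\varepsilon}=\frac12I-\frac1{2i}\int_{|s|\ge\varepsilon}e^{-is\tau}U(s)\,\frac{ds}{\sinh\pi s} .
\]
We have
\[
R_{\tau,\varepsilon}=\frac12I-\frac1{2\pi i}H_{\tau,\varepsilon}-\frac1{2i}\int_{\varepsilon\le|s|\le1}e^{-is\tau}b(s)U(s)\,ds-\frac1{2i}\int_{|s|>1}e^{-is\tau}U(s)\frac{ds}{\sinh\pi s},
\]
so (d) gives a constant $N$ with $\|R_{\tau,\varepsilon}\|\le N$ for all $\tau\in\mathbb R$ and $0<\varepsilon<1$.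

Next we relate $R_{\tau,\varepsilon}$ to the calculus. Let $\omega''<\theta'<\pi$. For $|\operatorname{Im}z|\le\theta'$ the sine inequality gives $|m_{\tau,\varepsilon}(z)|\le C_{\theta'}(1+|z-\tau|)$ with $C_{\theta'}$ independent of $\varepsilon$. Since $\theta'$ can be taken arbitrarily close to $\pi$, we have $m_{\tau,\varepsilon}e_n\in\mathcal E_\pi$. The kernel $\kappa(s)=-\frac1{2i}1_{|s|\ge\varepsilon}\frac{e^{-is\tau}}{\sinh\pi s}$ is integrable against $e^{\omega''|s|}$, and $\int\kappa(s)e^{is\xi}ds=m_{\tau,\varepsilon}(\xi)-\frac12$ since $\sinh$ is odd. Hence $\kappa*\check e_n=\bigl((m_{\tau,\varepsilon}-\frac12)e_n\bigr)^\vee$, and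
\[
R_{\tau,\varepsilon}\Phi(e_n)=\Phi(m_{\tau,\varepsilon}e_n).
\]
By \eqref{eq:mint}, $m_{\tau,\varepsilon}\to m_\tau$ pointwise as $\varepsilon\to0$. Fix $\theta'$ as above. Dominated convergence on the lines $\operatorname{Im}z=\pm\theta'$ together with \eqref{eq:shift} yields
\[
\sup_se^{\theta'|s|}\bigl|\bigl((m_{\tau,\varepsilon}-m_\tau)e_n\bigr)^\vee(s)\bigr|\to0 .
\]
As $\theta'>\omega''$, it follows that $R_{\tau,\varepsilon}\Phi(e_n)\to\Phi(m_\tau e_n)$ in norm as $\varepsilon\to0$, for each $n$.

The set $\bigcup_n\operatorname{ran}\Phi(e_n)$ is dense because $\Phi(e_n)\to I$ strongly. With the bound $\|R_{\tau,\varepsilon}\|\le N$ we conclude that $R_{\tau,\varepsilon}$ converges strongly, as $\varepsilon\to0$, to an operator $R$ with $\|R\|\le N$ and $R\,\Phi(e_n)=\Phi(m_\tau e_n)$ for all $n$. By Lemma~\ref{lem:recog}, $-e^\tau\in\rho(C)$ and $\|e^\tau(e^\tau+C)^{-1}\|\le N$ for every $\tau\in\mathbb R$. This is (c), and the proof of Theorem~\ref{thm:B} is complete. \qed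

\section{Vector-valued translations and UMD}\label{sec:umd}

A Banach space $Y$ is a \emph{UMD space} if martingale difference sequences in $L^p(Y)$ are unconditional, with a uniform constant, for some (equivalently, every) $1<p<\infty$. The property is invariant under isomorphism and passes to closed subspaces and to $L^p(\mathbb R;Y)$, $1<p<\infty$. By a theorem of Bourgain \cite{Bourgain}, $Y$ is UMD if the Hilbert transform is bounded on $L^p(\mathbb R;Y)$ for some $1<p<\infty$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]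
By Proposition~\ref{prop:inverse}, $0\in\rho(C)$. If $Y$ is UMD, so is $L^p(\mathbb R;Y)$ and its closed subspace $X_p(Y)$. Then $C$ is sectorial by Monniaux's theorem, as $U$ has group type $0$.

Conversely, let $C$ be sectorial; then $(-\infty,0)\subset\rho(C)$ and $K=\sup_{t>0}\|t(t+C)^{-1}\|<\infty$. The step $m_\tau$ has a fixed width, but its position is arbitrary. So we can move any band-limited function into the region of positive frequencies. Dilating the function makes the step look sharp, and we arrive at the Riesz projection.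

Let $f\in\mathcal S(\mathbb R)\otimes Y$ with $\hat f\in C_c^\infty(\mathbb R)\otimes Y$, and choose $\tau>0$ with $\operatorname{supp}\hat f\subset(-\tau,\tau)$. Then $e^{i\tau x}f\in\mathcal D$, since its Fourier transform $\hat f(\cdot-\tau)$ is supported in $(0,2\tau)$. The function $g\in\mathcal D$ with $\hat g(\xi)=m_\tau(\xi)\hat f(\xi-\tau)$ equals $t(t+C)^{-1}(e^{i\tau x}f)$ for $t=e^\tau$, by Lemma~\ref{lem:resmult}. The function $h=e^{-i\tau x}g$ satisfies $\hat h(\eta)=m_\tau(\eta+\tau)\hat f(\eta)=m_0(\eta)\hat f(\eta)$, and $\|h\|_p=\|g\|_p\le K\|f\|_p$. The parameter $\tau$ has disappeared.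

Let $r>0$ and apply this to $f(\cdot/r)$, whose Fourier transform is $r\hat f(r\,\cdot)$. Let $h^{(r)}$ be the resulting function and $h_r=h^{(r)}(r\,\cdot)$. Then
\[
\widehat{h_r}(\eta)=m_0(\eta/r)\hat f(\eta),\qquad\|h_r\|_p=r^{-1/p}\|h^{(r)}\|_p\le r^{-1/p}K\|f(\cdot/r)\|_p=K\|f\|_p .
\]
As $r\to0$, $m_0(\eta/r)\to1_{(-\infty,0)}(\eta)$ for $\eta\ne0$. By dominated convergence in the Fourier integral, $h_r$ converges pointwise to $Pf=\mathcal F^{-1}(1_{(-\infty,0)}\hat f)$, where $\mathcal F^{-1}$ is the inverse Fourier transform, and Fatou's lemma gives $\|Pf\|_p\le K\|f\|_p$. The functions $f$ considered are dense in $L^p(\mathbb R;Y)$: simple functions can be approximated by elements of $\mathcal S(\mathbb R)\otimes Y$, and multiplying $\hat f$ by a cutoff $\chi(\cdot/n)$, with $\chi\in C_c^\infty(\mathbb R)$ equal to $1$ near $0$, approximates $f\in\mathcal S(\mathbb R)\otimes Y$ in the Schwartz topology. Hence the Riesz projection $P$ extends to a bounded operator on $L^p(\mathbb R;Y)$. So does the Hilbert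 transform, which has symbol $-i\operatorname{sgn}\eta$ and equals $-i(I-2P)$. By Bourgain's theorem, $Y$ is UMD.

For the last statement take a super-reflexive space $Y$ that is not UMD; such spaces exist (Pisier 1975; Bourgain \cite{Bourgain}). By a theorem of Enflo, $Y$ has an equivalent uniformly convex norm, and the renormed space is still not UMD. By a theorem of Day, $L^2(\mathbb R;Y)$ is then uniformly convex, and so is its closed subspace $X_2(Y)$. The translation group on $X_2(Y)$ is isometric and $0\in\rho(C)$, but $C$ is not sectorial.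
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bourgain} J. Bourgain, \emph{Some remarks on Banach spaces in which martingale difference sequences are unconditional}, Ark. Mat. \textbf{21} (1983).

\bibitem{OLE} \emph{Operator Logarithms and Exponentials}, \url{https://ora.ox.ac.uk/objects/uuid:132ebd14-420c-4c24-a38c-9838f7b7e303/files/m2d26eb30301ce5ce6938ba1f9c5ce020}.

\end{thebibliography}

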